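\title{Endomorphism monoids of regular locally finite cylindric set algebras}

\begin{abstract}
We prove in ZFC that for every ordinal $\alpha\ge 2$ the endomorphism monoids of the regular locally finite cylindric set algebras of dimension $\alpha$ are, up to isomorphism, exactly the left-cancellative monoids. More generally, a small category is isomorphic to a full subcategory of the category of these algebras if and only if all its morphisms are monomorphisms. The statement about monoids fails for $\alpha=0$ and $\alpha=1$. The monoid is first coded by a graph with sorted vertices. Each vertex is then blown up to a linearly ordered set, and pairs of points receive generic colors. The algebra can name positions and colors only through cuts of a long dense line, and the cuts are taken from a family so rigid that every homomorphism must respect them.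
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\alpha$ be an ordinal and $U$ a non-empty set. For $y\in{}^\alpha U$, $\kappa<\alpha$ and $u\in U$, let $y(\kappa/u)$ be the sequence $y$ with its $\kappa$-th term replaced by $u$. In the notation of Henkin, Monk and Tarski \cite{HMT}, a \emph{cylindric set algebra of dimension $\alpha$ with base $U$} is a subalgebra of
\[
\langle \mathcal{P}({}^\alpha U),\cup,\cap,\sim,\emptyset,{}^\alpha U,C_\kappa,D_{\kappa\mu}\rangle_{\kappa,\mu<\alpha},
\]
where $\sim$ is complementation and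
\[
C_\kappa x=\{y\in{}^\alpha U:\ y(\kappa/u)\in x\text{ for some }u\in U\},\qquad D_{\kappa\mu}=\{y\in{}^\alpha U:\ y_\kappa=y_\mu\}.
\]
The class of these algebras is $\mathrm{Cs}_\alpha$. One should think of ${}^\alpha U$ as the set of assignments to variables $v_\kappa$ ($\kappa<\alpha$) and of an element $x$ as a condition on assignments. The Boolean operations are then the connectives, $C_\kappa$ is the quantifier $\exists v_\kappa$, and $D_{\kappa\mu}$ is the equation $v_\kappa=v_\mu$. A homomorphism translates conditions into conditions and respects connectives, quantifiers and equality.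

The \emph{dimension set} of $x$ is $\Delta x=\{\kappa<\alpha: C_\kappa x\ne x\}$; it plays the role of the set of free variables. An algebra $\mathfrak A$ is \emph{locally finite}, $\mathfrak A\in\mathrm{Lf}_\alpha$, if $\Delta x$ is finite for all $x\in A$. It is \emph{regular}, $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha$, if for all $x\in A$ and $y,z\in{}^\alpha U$, the conditions $y\in x$ and $y{\upharpoonright}(\Delta x\cup\{0\})=z{\upharpoonright}(\Delta x\cup\{0\})$ imply $z\in x$. Together the two properties say that every element behaves like a formula: it has finitely many free variables, and membership depends only on their values (and on that of $v_0$). For finite $\alpha\ge1$ both properties hold automatically, since the finitely many coordinates outside $\Delta x$ can be changed one at a time.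

Let $\mathrm{End}\,\mathfrak A$ be the monoid of all endomorphisms of $\mathfrak A$, with $(ab)(x)=a(b(x))$ and the identity map as neutral element. For a class $K$ of algebras let $\mathrm{IEnd}[K]$ be the class of monoids isomorphic to $\mathrm{End}\,\mathfrak A$ for some $\mathfrak A\in K$. A monoid is \emph{left-cancellative} if $ab=ac$ implies $b=c$. Two known facts frame the question. First, every member of $\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ is simple, so its endomorphisms are injective and its endomorphism monoid is left-cancellative; the short argument is recalled in Lemma~\ref{lem:injective}. Second, by a theorem of Andr\'eka and N\'emeti, for every $\alpha\ge2$ every group is isomorphic to $\mathrm{Aut}\,\mathfrak A$ for some $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$. So the invertible part of $\mathrm{End}\,\mathfrak A$ is subject to no restriction, and it is natural to guess that left cancellation is the only restriction on the whole monoid. The problem, posed in \cite{SP}, asks exactly this: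 \emph{for $\alpha>1$, is $\mathrm{IEnd}[\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha]$ the class of all left-cancellative monoids?} The answer is yes.

\begin{theorem}\label{thm:monoids}
Let $\alpha\ge2$. For every left-cancellative monoid $M$ there is $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ with $\mathrm{End}\,\mathfrak A\cong M$. Conversely, $\mathrm{End}\,\mathfrak A$ is left-cancellative for every $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$.
\end{theorem}

A monoid is a category with one object, and left cancellation says that all its morphisms are monomorphisms. Theorem~\ref{thm:monoids} is the one-object case of the following result.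

\begin{theorem}\label{thm:categories}
Let $\alpha\ge2$. A small category $\mathcal K$ is isomorphic to a full subcategory of the category of all $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ with all homomorphisms if and only if every morphism of $\mathcal K$ is a monomorphism ($ab=ac\Rightarrow b=c$). The representing algebras can be chosen of arbitrarily large cardinality.
\end{theorem}

The hypothesis $\alpha>1$ cannot be dropped.

\begin{theorem}\label{thm:lowdim}
For $\alpha=0$ only the trivial monoid is of the form $\mathrm{End}\,\mathfrak A$, $\mathfrak A\in\mathrm{Cs}_0$. For $\alpha=1$ the group $\mathbb Z_3$ is not of the form $\mathrm{End}\,\mathfrak A$, $\mathfrak A\in\mathrm{Cs}_1$.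
\end{theorem}

All proofs are carried out in ZFC. Producing the endomorphisms that one wants is a routine back-and-forth argument; the work lies in excluding all others. Section~\ref{sec:basic} contains the elementary facts, the proof of Theorem~\ref{thm:lowdim}, and an example of the unwanted endomorphisms. Section~\ref{sec:graphs} reduces Theorems~\ref{thm:monoids} and~\ref{thm:categories} to a statement about sorted graphs, Proposition~\ref{prop:main}. Sections~\ref{sec:line} and~\ref{sec:rigid} construct the tool that excludes homomorphisms, a rigid family of sets of cuts of a linear order, and apply it by hand in a two-dimensional model case. The algebras are built in Section~\ref{sec:structures}, and their homomorphisms are determined in Sections~\ref{sec:coding} and~\ref{sec:full}.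

\section{Homomorphisms in low dimension and on binary relations}\label{sec:basic}

\begin{lemma}\label{lem:injective}
Let $\alpha\ge1$ and $\mathfrak A,\mathfrak B\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$. Every homomorphism $h:\mathfrak A\to\mathfrak B$ is injective.
\end{lemma}

\begin{proof}
Since $h$ is a Boolean homomorphism, it suffices to show $h(x)\neq\emptyset$ for $x\ne\emptyset$. Let $y\in x$, let $\Theta=\Delta x\cup\{0\}$, a finite set, and let $C_{(\Theta)}$ be the composition of the $C_\kappa$, $\kappa\in\Theta$. For any $z\in{}^\alpha U$, the sequence that agrees with $y$ on $\Theta$ and with $z$ elsewhere lies in $x$ by regularity, and it differs from $z$ only on $\Theta$. So $C_{(\Theta)}x=1$. If $h(x)=0$, then $1=h(1)=C_{(\Theta)}h(x)=0$ in $\mathfrak B$, which is impossible because the base of $\mathfrak B$ is non-empty.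
\end{proof}

An injective map is a monomorphism, so Lemma~\ref{lem:injective} proves the second half of Theorem~\ref{thm:monoids} and the ``only if'' part of Theorem~\ref{thm:categories}.

\begin{proof}[Proof of Theorem~\ref{thm:lowdim}]
For $\alpha=0$ the set ${}^0U$ is a singleton, so $\mathfrak A$ is the two-element Boolean algebra, whose only endomorphism is the identity.

Let $\alpha=1$ and $\mathfrak A\in\mathrm{Cs}_1$. Then $D_{00}=1$, $C_00=0$, and $C_0x=1$ for $x\ne0$. A Boolean endomorphism commutes with $C_0$ if and only if it sends non-zero elements to non-zero elements, so $\mathrm{End}\,\mathfrak A$ consists of all injective Boolean endomorphisms. Suppose $\mathrm{End}\,\mathfrak A\cong\mathbb Z_3$ and let $g\ne\mathrm{id}$ be an element; it is invertible, hence a Boolean automorphism. Pick $y$ with $gy\ne y$. If $y\setminus gy\ne0$, put $x=y\setminus gy$; then $gx\le gy$ and $x\cap gy=0$. Otherwise $gy\setminus y\neq0$; put $x=g^{-1}(gy\setminus y)$; then $x\le y$ and $gx=gy\setminus y$. In both cases $x\ne0$ and $x\cap gx=0$. The map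
\[
w\mapsto \bigl(w\setminus(x\cup gx)\bigr)\cup g(w\cap x)\cup g^{-1}(w\cap gx)
\]
exchanges the relative algebras below $x$ and below $gx$ by means of $g$ and $g^{-1}$ and fixes everything disjoint from $x\cup gx$. It is a Boolean automorphism of order $2$, and $\mathbb Z_3$ has no element of order $2$.
\end{proof}

In dimension $1$ nothing ties the part of the algebra below $x$ to the rest, so any symmetry can be localized. From dimension $2$ on, binary relations provide such ties, and our whole analysis of homomorphisms takes place on binary relations. From now on $\alpha\ge2$.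

Let $\mathfrak A\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ have base $U$. For $Z\subseteq U$ and $\rho\subseteq U^2$ put $\hat Z=\{y:y_0\in Z\}$ and $\hat\rho=\{y:(y_0,y_1)\in\rho\}$. Let $\mathrm{Un}(\mathfrak A)$ and $\mathrm{Bin}(\mathfrak A)$ be the Boolean algebras of all $Z$ and all $\rho$ with $\hat Z\in A$ and $\hat\rho\in A$. By regularity, the elements $\hat Z$ and $\hat\rho$ of $A$ are exactly the elements $x$ with $\Delta x\subseteq\{0\}$ and $\Delta x\subseteq\{0,1\}$, respectively. Write $\mathrm{Id}$ for the identity relation on the base and $\rho[u]=\{v:(u,v)\in\rho\}$ for the \emph{section} of $\rho$ at $u$.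

\begin{lemma}\label{lem:binary}
Let $h:\mathfrak A\to\mathfrak A'$ be a homomorphism between members of $\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ with bases $U,U'$. Then $h$ induces injective Boolean homomorphisms $\mathrm{Un}(\mathfrak A)\to\mathrm{Un}(\mathfrak A')$ and $\mathrm{Bin}(\mathfrak A)\to\mathrm{Bin}(\mathfrak A')$, again denoted $h$, such that for $Z\in\mathrm{Un}(\mathfrak A)$, $\rho\in\mathrm{Bin}(\mathfrak A)$:
\begin{itemize}
\item[(P1)] $h(Z\times U)=h(Z)\times U'$, $\;h(U\times Z)=U'\times h(Z)$, $\;h(\mathrm{Id})=\mathrm{Id}$;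
\item[(P2)] $h(\mathrm{dom}\,\rho)=\mathrm{dom}\,h(\rho)$, $\;h(\mathrm{ran}\,\rho)=\mathrm{ran}\,h(\rho)$.
\end{itemize}
Consequently, for $\rho\subseteq\rho_1$ in $\mathrm{Bin}(\mathfrak A)$ and $u\in U'$,
\begin{equation}\label{eq:star}
h(\rho)[u]\subseteq h(\rho_1)[u],\quad\text{with strict inclusion if and only if } u\in h(\mathrm{dom}(\rho_1\setminus\rho)).
\end{equation}
\end{lemma}

\begin{proof}
If $C_\kappa x=x$, then $C_\kappa h(x)=h(x)$; so $\Delta h(x)\subseteq\Delta x$, and $h$ maps elements $\hat Z$ and $\hat\rho$ to elements of the same form. Injectivity is Lemma~\ref{lem:injective}. Properties (P1) and (P2) hold because the sets involved are given by the same terms in both algebras: $\widehat{Z\times U}=\hat Z$, $\widehat{U\times Z}=C_0(D_{01}\cap\hat Z)$, $\widehat{\mathrm{Id}}=D_{01}$, $\widehat{\mathrm{dom}\,\rho}=C_1\hat\rho$, $\widehat{\mathrm{ran}\,\rho}=C_1(D_{01}\cap C_0\hat\rho)$. Finally $h(\rho_1)[u]\setminus h(\rho)[u]=h(\rho_1\setminus\rho)[u]$, and this is non-empty if and only if $u\in\mathrm{dom}\,h(\rho_1\setminus\rho)=h(\mathrm{dom}(\rho_1\setminus\rho))$.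
\end{proof}

Property \eqref{eq:star} is the basic device of the paper. If a chain of relations grows strictly at every point of $Z$, then its image grows strictly at every point of $h(Z)$. A point at which no such chain can grow is therefore excluded from $h(Z)$.

\begin{example}[wanted and unwanted endomorphisms]\label{ex:blocks}
Let $\alpha=2$, so that $\hat\rho=\rho$, $C_1\rho=\mathrm{dom}\,\rho\times U$ and $C_0\rho=U\times\mathrm{ran}\,\rho$. Let $U=\bigsqcup_{n<\omega}W_n$ with infinite \emph{blocks} $W_n$. For finite $F\subset\omega$ the \emph{pieces} over $F$ are the $W_n$ ($n\in F$) and $R_F=U\setminus\bigcup_{n\in F}W_n$. Let $A_F$ consist of the unions of sets $\mathrm{Id}\cap P^2$ and $(P\times P')\setminus\mathrm{Id}$, with $P,P'$ pieces over $F$. The domain and the range of each such set are pieces, so $A_F$ and $A=\bigcup_FA_F$ are universes of cylindric set algebras.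

Let $V_0,V_1,\dots$ be pairwise disjoint sets, each a non-empty finite union of blocks. Replacing $W_n$ by $V_n$ and $R_F$ by the infinite set $U\setminus\bigcup_{n\in F}V_n$ defines a Boolean embedding $A_F\to A$ that preserves $\mathrm{Id}$, domains and ranges. These embeddings agree as $F$ grows, since each sends a Boolean combination of $\mathrm{Id}$, $W_n\times U$, $U\times W_n$ to the same combination of $\mathrm{Id}$, $V_n\times U$, $U\times V_n$. So there is an endomorphism with $W_n\mapsto V_n$. Taking $V_n=W_{f(n)}$ for an injection $f:\omega\to\omega$, we obtain endomorphisms $h_f$ with $h_{f'}h_f=h_{f'f}$. They show that right cancellation can fail: if $f(n)=n+2$ and $\tau$ is the transposition of $0$ and $1$, then $h_\tau h_f=h_{\mathrm{id}}h_f$. But there are also endomorphisms such as $W_0\mapsto W_0\cup W_1$, $W_n\mapsto W_{n+1}$ ($n\ge1$), which send a block to a union of blocks.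
\end{example}

The plan is to keep those $h_f$ for which $f$ respects some combinatorial structure on the index set, and to destroy all other endomorphisms.

\section{Reduction to sorted graphs}\label{sec:graphs}

Let $N$ be a set of \emph{sorts}. An \emph{$N$-sorted graph} is a triple $\Gamma=(I,\sigma,\sim)$, where $\sigma:I\to N$ and $\sim$ is a symmetric irreflexive relation on the set $I$ of vertices. A \emph{homomorphism} $f:\Gamma\to\Gamma'$ is a map $f:I\to I'$ with $\sigma'f=\sigma$ such that $i\sim l$ implies $f(i)\sim f(l)$; non-edges may go to edges. A pair $(\Gamma,\Gamma')$ satisfies \emph{condition} (H) if there is a map $n\mapsto n^*$ on $N$ such that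
\begin{itemize}
\item[(H)] for each $n\in N$, every vertex of $\Gamma$ of sort $n$ has a neighbor of sort $n^*$, and every vertex of $\Gamma'$ of sort $n^*$ has at most one neighbor of sort $n$.
\end{itemize}
An infinite cardinal $\lambda$ is a \emph{strong limit} if $\mu<\lambda$ implies $2^\mu<\lambda$. Such cardinals exist above any cardinal $\mu$: take the supremum of $\aleph_0+\mu$, $2^{\aleph_0+\mu}$, $2^{2^{\aleph_0+\mu}},\dots$.

\begin{proposition}\label{prop:main}
Let $\alpha\ge2$, let $\lambda$ be an infinite strong limit cardinal, let $|N|\le\lambda$, and let $(\Gamma_k)_k$ be a family of $N$-sorted graphs with at most $\lambda$ vertices each. There are pairwise distinct algebras $\mathfrak A_k\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$ with $|A_k|\ge2^\lambda$ and, for each injective homomorphism $f:\Gamma_k\to\Gamma_{k'}$, a homomorphism $h_f:\mathfrak A_k\to\mathfrak A_{k'}$, such that: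
\begin{itemize}
\item[(a)] $h_{f'}h_f=h_{f'f}$, and $h_{\mathrm{id}}=\mathrm{id}$ for the identity of $\Gamma_k$ viewed as a map $\Gamma_k\to\Gamma_k$;
\item[(b)] $f\mapsto h_f$ is injective for each pair $k,k'$;
\item[(c)] if $(\Gamma_k,\Gamma_{k'})$ satisfies \textup{(H)}, then every homomorphism $\mathfrak A_k\to\mathfrak A_{k'}$ is of the form $h_f$.
\end{itemize}
\end{proposition}

The proof occupies the rest of the paper. We first derive the main theorems from it.

\begin{proof}[Proof of Theorems~\ref{thm:monoids} and~\ref{thm:categories}]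
It remains to represent a small category $\mathcal K$ all of whose morphisms are monic. Write $xr$ for $x\circ r$. Choose a strong limit cardinal $\lambda$ larger than $\aleph_0$, than the number of morphisms of $\mathcal K$, and than any prescribed cardinal. The idea is that of Cayley's theorem: a map on the morphisms into $k$ that commutes with all right multiplications $x\mapsto xr$ is a left multiplication. The graph has to record the right multiplications by undirected edges, so the label $r$ and the direction are stored in the sorts. Let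
\[
N=\{\mathsf a_j,\mathsf b_j: j\in\mathrm{Ob}\,\mathcal K\}\sqcup\{\mathsf c_r:r\in\mathrm{Mor}\,\mathcal K\}.
\]
For an object $k$ let $\Gamma_k$ have the vertices $(x,\mathsf a_j),(x,\mathsf b_j)$ for $x\in\mathcal K(j,k)$, and $(y,\mathsf c_r)$ for $r\in\mathcal K(j',j)$, $y\in\mathcal K(j',k)$. The second component is the sort, and the edges are
\[
(x,\mathsf a_j)\sim(x,\mathsf b_j),\qquad (y,\mathsf b_{j'})\sim(y,\mathsf c_r),\qquad (x,\mathsf a_j)\sim(xr,\mathsf c_r)
\]
for $r\in\mathcal K(j',j)$, $x\in\mathcal K(j,k)$, $y\in\mathcal K(j',k)$. For a monoid $M$ the indices $j,j',k$ disappear: there is one graph, with vertex set $M\times(\{\mathsf a,\mathsf b\}\sqcup\{\mathsf c_r:r\in M\})$.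

The neighbors of $(x,\mathsf a_j)$ are $(x,\mathsf b_j)$ and the $(xr,\mathsf c_r)$ for $r$ with codomain $j$. The neighbors of $(x,\mathsf b_j)$ are $(x,\mathsf a_j)$ and the $(x,\mathsf c_r)$ for $r$ with domain $j$. So a vertex of sort $\mathsf a_j$ or $\mathsf b_j$ has at most one neighbor of each sort. Hence (H) holds for all pairs $(\Gamma_k,\Gamma_{k'})$ with $\mathsf a_j^*=\mathsf b_j$, $\mathsf b_j^*=\mathsf a_j$ and $\mathsf c_r^*=\mathsf b_{j'}$ for $r\in\mathcal K(j',j)$; the required neighbors are given by the first two kinds of edges. (A vertex $(y,\mathsf c_r)$ may have many neighbors of sort $\mathsf a_j$, one for each solution of $xr=y$, or none; this is why the vertices of sort $\mathsf b_j$ are there.)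

Let $f:\Gamma_k\to\Gamma_{k'}$ be a homomorphism and write $f(x,s)=(g_s(x),s)$. By the lists of neighbors, the first kind of edge gives $g_{\mathsf a_j}=g_{\mathsf b_j}=:g_j$, the second gives $g_{\mathsf c_r}=g_{j'}$ for $r\in\mathcal K(j',j)$, and the third gives $g_{j'}(xr)=g_j(x)r$. With $x=1_k$ we get $g_{j'}(r)=ar$ for all $r\in\mathcal K(j',k)$, where $a=g_k(1_k)\in\mathcal K(k,k')$. So $f=f_a:(x,s)\mapsto(ax,s)$. Conversely, each $f_a$ with $a\in\mathcal K(k,k')$ preserves the three kinds of edges, the third because $a(xr)=(ax)r$. It is injective because $a$ is monic; this is the only use of left cancellation. Moreover $f_{a'}f_a=f_{a'a}$, $f_{1_k}=\mathrm{id}$, and $a$ is recovered from $f_a(1_k,\mathsf a_k)=(a,\mathsf a_k)$.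

By Proposition~\ref{prop:main}, $k\mapsto\mathfrak A_k$, $a\mapsto h_{f_a}$ is a functor that is full, faithful and injective on objects, and $|A_k|\ge2^\lambda$. This proves Theorem~\ref{thm:categories}. If $\mathcal K$ is a left-cancellative monoid $M$, then $a\mapsto h_{f_a}$ is a bijection of $M$ onto the endomorphism monoid of the one algebra obtained, with $h_{f_a}h_{f_b}=h_{f_{ab}}$ ($b$ applied first) and $1\mapsto\mathrm{id}$. This proves Theorem~\ref{thm:monoids}.
\end{proof}

\section{A long dense line and its tame subsets}\label{sec:line}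

Fix an infinite strong limit cardinal $\lambda$, and call a set \emph{small} if its cardinality is less than $2^\lambda$. We need a dense linear order $Q$ of cardinality $\lambda$ with $2^\lambda$ cuts in every interval. The elements of $Q$ will serve as positions and colors; the cuts will serve as the names through which the algebra refers to them.

Let $L={}^\lambda\{0,1\}$, ordered lexicographically: $x<y$ if $x_\xi<y_\xi$ at the first place $\xi$ where $x$ and $y$ differ. Let $Q\subset L$ be the set of sequences that are eventually $0$, other than the constant sequence $0$, and let $\mathrm{Cut}\subset L$ be the set of sequences that are neither eventually $0$ nor eventually $1$. Elements of $\mathrm{Cut}$ are called \emph{cuts}. For $\lambda=\omega$, binary expansion identifies $Q$ with the dyadic rationals in $(0,1)$ and $\mathrm{Cut}$ with the remaining reals in $(0,1)$; this is the picture to keep in mind. For $x<y$ in $L\cup\{\pm\infty\}$ put $(x,y)_Q=\{q\in Q:x<q<y\}$.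

\begin{itemize}
\item[(L1)] \emph{$|Q|=\lambda$ and $|L|=2^\lambda$.} An element of $Q$ is given by some $\eta<\lambda$ and a sequence of length $\eta$, and $2^{|\eta|}<\lambda$. This is where we use that $\lambda$ is a strong limit.
\item[(L2)] \emph{If $a<b$ in $\mathrm{Cut}\cup Q$, then $(a,b)_Q\ne\emptyset$.} Let $\xi$ be the first difference, so $a_\xi=0$, $b_\xi=1$. As $a$ is not eventually $1$, there is $\eta>\xi$ with $a_\eta=0$, and $(a{\upharpoonright}\eta)^\frown1^\frown000\cdots$ lies in $(a,b)_Q$.
\item[(L3)] \emph{Every $x\in\mathrm{Cut}\cup Q$ has elements of $Q$ above it and below it.} Above: take $\eta$ with $x_\eta=0$ and $(x{\upharpoonright}\eta)^\frown1^\frown000\cdots$. Below, if $x\in\mathrm{Cut}$: change $x$ to $0$ after some place where it is $1$. Below, if $x\in Q$ has its first $1$ at $\xi$: take the sequence whose only $1$ is at $\xi+1$.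
\item[(L4)] \emph{If $a<b$ in $Q$, then $|(a,b)_Q|=\lambda$, and there are $2^\lambda$ cuts between $a$ and $b$.} Take $\eta$ beyond the first difference such that $a$ is $0$ from $\eta$ on. All sequences $(a{\upharpoonright}\eta)^\frown1^\frown z$, $z\in L$, lie strictly between $a$ and $b$. Among the $2^\lambda$ choices of $z$, exactly $\lambda$ are eventually $0$ and $\lambda$ are eventually $1$.
\item[(L5)] \emph{Every $Z\subseteq L$ has a supremum in $L$.} Define $s$ recursively by $s_\xi=1$ if and only if some $z\in Z$ has $z{\upharpoonright}\xi=s{\upharpoonright}\xi$ and $z_\xi=1$. If $z\in Z$ first differs from $s$ at $\xi$, then $z_\xi=1$ would force $s_\xi=1$; so $z<s$. If $t<s$ with first difference $\xi$, then $s_\xi=1$ is witnessed by some $z\in Z$, and $z>t$.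
\end{itemize}

\subsection*{Cells}
Let $\Xi\subset\mathrm{Cut}$ be finite and $p\in Q\cup\{+\infty\}$. The \emph{$(\Xi,p)$-cells} are the classes of the equivalence relation on $Q$ ``same position ($<$, $=$, $>$) with respect to every element of $\Xi\cup\{p\}$''. The point $p$ will be the position of the point at which a section is taken; the value $p=+\infty$ means that there is no such position, and a $(\Xi,+\infty)$-cell is called a \emph{$\Xi$-cell}. By (L2) and (L3), the cells other than $\{p\}$ are the intervals $(x,y)_Q$ with $x<y$ neighbors in $\Xi\cup\{p\}\cup\{\pm\infty\}$; each of them is non-empty, has no endpoints, and contains an interval $(a,b)_Q$ with $a<b$ in $Q$.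

\subsection*{Boundaries and tame sets}
A cut $e$ is a \emph{boundary point} of $Y\subseteq Q$ if $\emptyset\ne Y\cap(a,b)_Q\ne(a,b)_Q$ whenever $a<e<b$ and $a,b\in Q$. A section of a binary relation will be described by three data about its points: which part of the base the point is in, its position, and its color. We therefore work in
\[
\Omega=\lambda\times Q\times Q .
\]
For $Z\subseteq\Omega$ put $Z_\beta=\{(q,q'):(\beta,q,q')\in Z\}$. The \emph{slices} of $Z$ are the sets $\{q:(\beta,q,q_0)\in Z\}$ and $\{q:(\beta,q_0,q)\in Z\}$ with $\beta<\lambda$, $q_0\in Q$, and $\mathrm{bd}(Z)$ is the set of all boundary points of slices of $Z$. For finite $\Xi\subset\mathrm{Cut}$ and $B\subset\lambda$, the set $Z$ is \emph{$p$-tame via $(\Xi,B)$} if $Z_\beta$ is a union of products of two $(\Xi,p)$-cells for each $\beta\in B$, and either $Z_\beta=\emptyset$ for all $\beta\notin B$ or $Z_\beta=Q\times Q$ for all $\beta\notin B$. It is \emph{$p$-tame} if this holds for some $(\Xi,B)$.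

A set $Y\subseteq Q$ is identified with $\{0\}\times Y\times Q$, and a pair $(Y^0,Y^1)$ of subsets of $Q$ with $(\{0\}\times Y^0\times Q)\cup(\{1\}\times Y^1\times Q)$. The slices are then $Y$ (or $Y^0$, $Y^1$), $\emptyset$ and $Q$, so $\mathrm{bd}(Y)$ is the set of boundary points of $Y$, and $\mathrm{bd}(Y^0,Y^1)=\mathrm{bd}(Y^0)\cup\mathrm{bd}(Y^1)$.

\begin{lemma}\label{lem:tame}
If $Z$ is $p$-tame via $(\Xi,B)$, then $\mathrm{bd}(Z)\subseteq\Xi$, and $Z$ is $p$-tame via $(\mathrm{bd}(Z),B)$. For fixed $p$ and a small set $S\subseteq\mathrm{Cut}$ there are fewer than $2^\lambda$ $p$-tame sets $Z$ with $\mathrm{bd}(Z)\subseteq S$.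
\end{lemma}

\begin{proof}
Every slice is a union of $(\Xi,p)$-cells. If $e\in\mathrm{Cut}\setminus\Xi$, then by (L2), (L3) there are $a<e<b$ in $Q$ such that $(a,b)_Q$ lies in one cell; so $e\notin\mathrm{bd}(Z)$.

Let $e\in\Xi\setminus\mathrm{bd}(Z)$, and let $C,C'$ be the $(\Xi,p)$-cells immediately below and above $e$. Let $\beta\in B$, let $E$ be any cell and $q_0\in E$. The slice $\{q:(\beta,q,q_0)\in Z\}$ contains or misses each of $C$, $C'$. Since $e$ is not a boundary point, the slice also contains or misses some $(a,b)_Q$ with $a<e<b$, and this interval meets both $C$ and $C'$ by (L2). So $C\times E\subseteq Z_\beta$ if and only if $C'\times E\subseteq Z_\beta$. With the other kind of slice, $E\times C\subseteq Z_\beta$ if and only if $E\times C'\subseteq Z_\beta$. Taking $E=C$ and $E=C'$, we see that the four products of $C,C'$ are all inside or all outside $Z_\beta$. Thus $C$ and $C'$ can be merged, and $Z$ is $p$-tame via $(\Xi\setminus\{e\},B)$. Repeating this removes all of $\Xi\setminus\mathrm{bd}(Z)$.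

A $p$-tame set with $\mathrm{bd}(Z)\subseteq S$ is therefore determined by a finite subset of $S$, a finite subset of $\lambda$, and one of finitely many further choices. So there are at most $\lambda+|S|<2^\lambda$ of them.
\end{proof}

\section{A rigid family of sets of cuts}\label{sec:rigid}

We want disjoint dense sets $X_t$ of cuts with the following property: a strictly increasing chain $(Z_r)_{r\in X_t}$ of tame sets whose boundaries lie in $\bigcup_sX_s$ must have $r\in\mathrm{bd}(Z_r)$ for almost all $r$, as the chain $r\mapsto(-\infty,r)_Q$ does. A priori there are too many chains to diagonalize against. But an increasing chain of subsets of $\Omega$ is determined, except at $\lambda$ many indices, by the single function $G:\Omega\to L$ that records when each point of $\Omega$ enters the chain. There are only $(2^\lambda)^\lambda=2^\lambda$ such functions, and there are $2^\lambda$ cuts to play with.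

\begin{lemma}\label{lem:family}
Let $|T|\le\lambda$. There are pairwise disjoint sets $X_t\subseteq\mathrm{Cut}$ $(t\in T)$ such that, with $X=\bigcup_tX_t$:
\begin{itemize}
\item[(R1)] $|\{x\in X_t:a<x<b\}|=2^\lambda$ for all $t\in T$ and $a<b$ in $Q$.
\item[(R2)] Let $t\in T$, $G:\Omega\to L$, and $G_x=\{d\in\Omega:G(d)<x\}$. If $\mathrm{bd}(G_x)\subseteq X$ for all $x\in X_t\setminus\mathrm{ran}\,G$, then there is a small $S\subseteq X$ with $\mathrm{bd}(G_x)\subseteq S\cup\{x\}$ for all $x\in X_t\setminus\mathrm{ran}\,G$.
\end{itemize}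
\end{lemma}

\begin{proof}
The \emph{tasks} are the triples $(t,a,b)$ with $a<b$ in $Q$ and the pairs $(t,G)$. By (L1) there are at most $2^\lambda$ tasks. Enumerate them in order type $2^\lambda$ so that each occurs $2^\lambda$ times. By recursion on $\xi<2^\lambda$ we build increasing sets $\mathrm{In}^\xi_t$ ($t\in T$) and $\mathrm{Out}^\xi$ of cuts, pairwise disjoint at each stage, starting from empty sets, taking unions at limits, and adding at most two cuts per stage. At each stage the union of all these sets is small.

At a stage with task $(t,a,b)$, add to $\mathrm{In}_t$ a cut between $a$ and $b$ that is outside all current sets; it exists by (L4). At a stage $\xi$ with task $(t,G)$, ask whether there are $x\in\mathrm{Cut}\setminus\mathrm{ran}\,G$ and $e\in\mathrm{bd}(G_x)$ with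
\[
e\ne x,\qquad x\notin\mathrm{Out}^\xi\cup\textstyle\bigcup_{s\ne t}\mathrm{In}^\xi_s,\qquad e\notin\bigcup_s\mathrm{In}^\xi_s .
\]
If so, choose such a pair, put $x$ into $\mathrm{In}_t$ and $e$ into $\mathrm{Out}$; disjointness is preserved. Otherwise do nothing.

Let $X_t=\bigcup_\xi\mathrm{In}^\xi_t$. These sets are pairwise disjoint and disjoint from every $\mathrm{Out}^\xi$. (R1) holds since each task $(t,a,b)$ is treated $2^\lambda$ times, each time with a new cut. For (R2), assume its hypothesis and consider a stage $\xi$ with task $(t,G)$. If a pair $(x,e)$ was chosen, then $x\in X_t\setminus\mathrm{ran}\,G$, $e\in\mathrm{bd}(G_x)$ and $e\notin X$, against the hypothesis. So no pair existed. Every $x\in X_t\setminus\mathrm{ran}\,G$ satisfies the middle condition, hence every $e\in\mathrm{bd}(G_x)$ other than $x$ lies in the small set $S=\bigcup_s\mathrm{In}^\xi_s$.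
\end{proof}

For the rest of this section fix such a family. By (R1), $|X_t|=2^\lambda$, and every cell other than $\{p\}$ contains an interval $(r,r')_Q$ with $r<r'$ in $X_t$.

\begin{lemma}[chain lemma]\label{lem:chain}
Let $t\in T$, $p\in Q\cup\{+\infty\}$, and let $(Z_r)_{r\in X_t}$ be $p$-tame sets with $Z_r\subseteq Z_{r'}$ for $r<r'$ and $\mathrm{bd}(Z_r)\subseteq X$ for all $r$. If $D\subseteq X_t$ and the sets $Z_r$ $(r\in D)$ are pairwise distinct, then $\{r\in D:r\notin\mathrm{bd}(Z_r)\}$ is small. In particular, if the chain is strictly increasing, then $\mathrm{bd}(Z_r)$ meets $X_t$ for some $r$.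
\end{lemma}

\begin{proof}
Let $G(d)=\sup\{r\in X_t:d\notin Z_r\}$, which exists by (L5). Let $r\in X_t$, $r\ne G(d)$. If $d\notin Z_r$, then $r<G(d)$. If $d\in Z_r$, then every $r'$ with $d\notin Z_{r'}$ is below $r$, so $G(d)<r$. Hence $Z_r=G_r$ for $r\in X_t\setminus\mathrm{ran}\,G$, and (R2) applies. Add to the set $S$ of (R2) the sets $\mathrm{bd}(Z_r)$ for the at most $\lambda$ many $r\in X_t\cap\mathrm{ran}\,G$; they are finite by Lemma~\ref{lem:tame}. The new $S$ is small, and $\mathrm{bd}(Z_r)\subseteq S\cup\{r\}$ for all $r\in X_t$. If $r\notin\mathrm{bd}(Z_r)$, then $\mathrm{bd}(Z_r)\subseteq S$, and by Lemma~\ref{lem:tame} there are fewer than $2^\lambda$ such sets $Z_r$. The last statement is the case $D=X_t$.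
\end{proof}

For chains of subsets of $Q$, the conclusion of the chain lemma determines the chain.

\begin{lemma}\label{lem:identify}
Let $t\in T$ and $p\in Q\cup\{+\infty\}$. Let either $J=(-\infty,p)_Q$ and $J^*=\{r\in X_t:r<p\}$, or $J=(p,+\infty)_Q$, $p\in Q$, and $J^*=\{r\in X_t:r>p\}$. Let $(Y_r)_{r\in X_t}$ be an increasing chain of subsets of $Q$, each $Y_r$ a union of $(\Xi_r,p)$-cells for some finite $\Xi_r\subset\mathrm{Cut}$. If $\{r\in J^*:r\notin\mathrm{bd}(Y_r)\}$ is small, then $Y_r\cap J=\{q\in J:q<r\}$ for all $r\in J^*$.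
\end{lemma}

\begin{proof}
Let $D=\{s\in J^*:s\in\mathrm{bd}(Y_s)\}$. By (R1), between any $a<b$ in $J$ there is an element of $D$. Let $r\in J^*$ and $q\in J$. The $(\Xi_r,p)$-cell $C$ of $q$ is an interval without endpoints contained in $J$.

Suppose $q\in Y_r$ and $q>r$. Choose $b>q$ in $C$ and $s\in D$ with $q<s<b$. Then $s>r$, so $Y_s\supseteq Y_r\supseteq(q,b)_Q$, and $s\notin\mathrm{bd}(Y_s)$, a contradiction.

Suppose $q\notin Y_r$ and $q<r$. By (L2) choose $b\in C$ with $q<b<r$, and $s\in D$ with $q<s<b$. Then $s<r$, so $Y_s\subseteq Y_r$ is disjoint from $(q,b)_Q$, and again $s\notin\mathrm{bd}(Y_s)$.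
\end{proof}

Let $\mathrm{Int}_t$ be the Boolean algebra of all unions of $\Xi$-cells, $\Xi\subset X_t$ finite. It is generated by the sets $(-\infty,r)_Q$, $r\in X_t$, and we abbreviate $(-\infty,r)_Q$ to $(-\infty,r)$.

\begin{lemma}\label{lem:rigid}
Every injective Boolean homomorphism $g:\mathrm{Int}_t\to\mathrm{Int}_t$ is the identity.
\end{lemma}

\begin{proof}
By (L2) and injectivity the chain $Y_r=g((-\infty,r))$, $r\in X_t$, is strictly increasing, and $\mathrm{bd}(Y_r)\subseteq X_t$ by Lemma~\ref{lem:tame}. Lemma~\ref{lem:chain} with $p=+\infty$, $D=X_t$ and Lemma~\ref{lem:identify} with $J=Q$ give $Y_r=(-\infty,r)$. So $g$ fixes the generators.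
\end{proof}

The following continuation of Example~\ref{ex:blocks} shows the whole mechanism in its simplest form: a chain of relations, its sections at one point, a coding of the sections by tame sets, and the chain lemma.

\begin{example}[colors destroy endomorphisms]\label{ex:colored}
Let $\alpha=2$ and $T=\omega$. Let $W_n$ be a copy of the set of finite subsets of $Q$, the copies being disjoint, and for $v\ne w$ in $W_n$ let $\mathrm{col}(v,w)$ be the largest element of the symmetric difference $v\mathbin{\triangle}w$. This coloring is symmetric, and every $q\in Q$ occurs at every point $v$, namely as $\mathrm{col}(v,v\mathbin{\triangle}\{q\})$. For $c\in\mathrm{Int}_n$ let $\mathrm{Col}_n(c)$ be the set of pairs $v\ne w$ in $W_n$ with color in $c$. With pieces as in Example~\ref{ex:blocks}, let $A_F$ consist of the finite unions of sets $\mathrm{Id}\cap P^2$, $P\times P'$ ($P\ne P'$), $R_F^2\setminus\mathrm{Id}$ and $\mathrm{Col}_n(c)$ ($n\in F$, $c\in\mathrm{Int}_n$). Since $\mathrm{Col}_n(Q)=W_n^2\setminus\mathrm{Id}$, each $A_F$ is a Boolean algebra,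 and $A_F\subseteq A_{F^+}$ for $F\subseteq F^+$. The domain and the range of each of the listed sets are empty or pieces. So $A=\bigcup_FA_F$ is the universe of a cylindric set algebra $\mathfrak A$. We claim that $\mathrm{End}\,\mathfrak A$ is trivial.

Let $h\in\mathrm{End}\,\mathfrak A$, $u\in h(W_n)$, say $u\in W_m$, and $Y_r=h(\mathrm{Col}_n((-\infty,r)))[u]$ for $r\in X_n$. For $r<r'$ the difference $\mathrm{Col}_n((r,r')_Q)$ has domain $W_n$, so the chain $(Y_r)$ is strictly increasing by \eqref{eq:star}; and $u\notin Y_r$ by (P1). Inspecting $A_F$ with $m\in F$, we see that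
\[
Y_r=\{w\in W_m\setminus\{u\}:\mathrm{col}(u,w)\in c_r\}\cup\textstyle\bigcup_{k\in S_r}W_k
\]
with unique $c_r\in\mathrm{Int}_m$ and $S_r$ finite or cofinite in $\omega\setminus\{m\}$. Let $S_r^+=S_r$ in the first case and $S^+_r=S_r\cup(\lambda\setminus\omega)$ in the second. The sets $Z_r=(\{m\}\times c_r\times Q)\cup(S_r^+\times Q\times Q)$ form a strictly increasing chain of $(+\infty)$-tame sets, indexed by $X_n$, with boundaries in $X_m$. By the chain lemma $m=n$. So $h(W_n)\subseteq W_n$, and $h(W_n)=W_n$ because $W_n$ is an atom of $\mathrm{Un}(\mathfrak A)$. By (P1), $h(\mathrm{Col}_n(c))\subseteq W_n^2\setminus\mathrm{Id}$, so $h(\mathrm{Col}_n(c))=\mathrm{Col}_n(g(c))$ for an injective Boolean homomorphism $g:\mathrm{Int}_n\to\mathrm{Int}_n$, and $g=\mathrm{id}$ by Lemma~\ref{lem:rigid}. Thus $h$ fixes the Boolean generators $\mathrm{Id}$, $W_n\times U$, $U\times W_n$, $\mathrm{Col}_n(c)$ of $A$.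
\end{example}

\section{The algebra of a sorted graph}\label{sec:structures}

Example~\ref{ex:colored} destroys too much, because every block has its own set of cuts. Blocks belonging to vertices of the same sort must be interchangeable, so they must share their cuts, and then a block might again be sent to a union of blocks. To prevent this we order each block by a position function into $Q$ and never compare positions in different blocks: two blocks whose positions interleave cannot be merged into one order. This argument needs the homomorphism to respect positions, and merely naming the cuts of the order does not achieve that. If a second block is placed below the first, then any finite set of cuts divides the sum into dense orders without endpoints, just as it divides a single block, and the algebra sees only finitely many cuts at a time. The position of a point must therefore be legible at the point itself. For this we add a \emph{core} $O$, which is recognizable as in Example~\ref{ex:colored}, and let a point of position $p$ see in $O$ colors of kind $0$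 exactly below $p$ and colors of kind $1$ exactly above $p$. Finally, a \emph{reservoir} $R$ of featureless points stands in for all blocks that an element of the algebra does not mention.

Fix $N$ with $|N|\le\lambda$, let
\[
T=\{\mathsf o,\mathsf e\}\sqcup(N\times\{0,1\}),
\]
and fix a family $(X_t)_{t\in T}$ as in Lemma~\ref{lem:family}. We write $X_{n,\varepsilon}$, $\mathrm{Int}_{n,\varepsilon}$ for $X_{(n,\varepsilon)}$, $\mathrm{Int}_{(n,\varepsilon)}$, and put $X_{\mathsf v}=\bigcup_{n,\varepsilon}X_{n,\varepsilon}$. Cuts in $X_{\mathsf o}$ name colors inside the core, cuts in $X_{\mathsf e}$ name colors along edges, cuts in $X_{n,\varepsilon}$ name colors of kind $\varepsilon$ between the core and blocks of sort $n$, and all cuts in $X_{\mathsf v}$ name positions. All graphs are $N$-sorted with at most $\lambda$ vertices. For $p\in Q$ the set of colors \emph{visible} from $p$ is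
\[
\mathrm{Vis}(p)=\{(0,q):q\in Q,\ q<p\}\cup\{(1,q):q\in Q,\ q>p\}.
\]

\begin{definition}
Let $\Gamma=(I,\sigma,\sim)$ be a graph. A \emph{$\Gamma$-structure} $\mathfrak U$ consists of a set $U=O\sqcup R\sqcup\bigsqcup_{i\in I}W_i$, a map $\mathrm{pos}:\bigcup_iW_i\to Q$ that is injective on each $W_i$, and a symmetric partial function $\mathrm{col}$ on pairs with $\mathrm{col}(v,w)\in Q$ for $v\ne w$ in $O$, $\mathrm{col}(u,w)\in\mathrm{Vis}(\mathrm{pos}\,u)$ for $u\in W_i$, $w\in O$, $\mathrm{col}(u,v)\in Q$ for $u\in W_i$, $v\in W_l$, $i\sim l$, and undefined otherwise, such that: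
\begin{itemize}
\item[(E1)] $R$ is infinite.
\item[(E2)] For every finite $\Phi\subset U$ and prescribed values $\chi(v)\in Q$ for $v\in\Phi\cap O$ and $\chi(u)\in\mathrm{Vis}(\mathrm{pos}\,u)$ for $u\in\Phi\cap\bigcup_iW_i$, there is $w\in O\setminus\Phi$ with $\mathrm{col}(w,\cdot)=\chi$ on $\Phi\setminus R$.
\item[(E3)] For every $i\in I$, $a<b$ in $Q$, finite $\Phi\subset U$ and prescribed values $\chi(w)\in\{(0,q):q\le a\}\cup\{(1,q):q\ge b\}$ for $w\in\Phi\cap O$ and $\chi(v)\in Q$ for $v\in\Phi\cap W_l$, $l\sim i$, there is $u\in W_i\setminus\Phi$ with $a<\mathrm{pos}\,u<b$ and $\mathrm{col}(u,\cdot)=\chi$ wherever $\chi$ is prescribed.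
\end{itemize}
\end{definition}

The cases $|\Phi|\le1$ will be used most often:
\begin{itemize}
\item[(E4)] $O\ne\emptyset$; at each $v\in O$ every $q\in Q$ occurs as $\mathrm{col}(v,w)$, $w\in O$; at each $u\in W_i$ the colors $\mathrm{col}(u,w)$, $w\in O$, are exactly the elements of $\mathrm{Vis}(\mathrm{pos}\,u)$; and for $u\in U\setminus O$, $k\in I$ and $a<b$ in $Q$ there is $v\in W_k\setminus\{u\}$ with $a<\mathrm{pos}\,v<b$, with any prescribed color $\mathrm{col}(u,v)\in Q$ if $u\in W_j$ and $j\sim k$.
\end{itemize}

\begin{lemma}\label{lem:exist}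
For every graph $\Gamma$ there is a $\Gamma$-structure with $|U|=\lambda$.
\end{lemma}

\begin{proof}
Take $U=\lambda$ and decide the status of the ordinals $\xi<\lambda$ recursively. A potential instance of (E2) or (E3) is given by a finite $\Phi\subset\lambda$, a finite function $\chi$ from a subset of $\Phi$ into $Q\cup(\{0,1\}\times Q)$, and for (E3) a triple $(i,a,b)$; there are at most $\lambda$ of them. List them, together with the instruction ``put into $R$'', in a sequence of length $\lambda$ in which each item occurs $\lambda$ times, hence unboundedly often. At stage $\xi$, if the listed item is a potential instance with $\Phi\subset\xi$ that is an actual instance for the structure already defined on $\xi$, make $\xi$ a witness: put it into $O$ or $W_i$ and give it the prescribed colors. In case (E3) choose $\mathrm{pos}\,\xi\in(a,b)_Q$ different from all earlier positions, which is possible since $|(a,b)_Q|=\lambda>|\xi|$ by (L4); the prescribed colors toward $O$ are then visible from $\mathrm{pos}\,\xi$. Give all other required colors between $\xi$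 and earlier points arbitrary allowed values. In all other cases put $\xi$ into $R$. Whether a potential instance is an actual one depends only on the structure on $\Phi$, so every instance in the final structure is treated at some stage $\xi$ with $\Phi\subset\xi$.
\end{proof}

\subsection*{Types}
An element of the algebra will mention finitely many vertices, cuts and coordinates. Since a graph homomorphism may send non-edges to edges, we must also specify which edges are mentioned. A \emph{pattern} is a finite $N$-sorted graph $P$, and a \emph{reading} of $P$ in $\Gamma$ is an injective homomorphism $g:P\to\Gamma$. Let $\mathfrak U$ be a $\Gamma$-structure. For a reading $g$, finite $\Xi\subset X$, finite $\Theta\subset\alpha$ and $y\in{}^\alpha U$, the \emph{type} $\mathrm{tp}^g_{\Xi,\Theta}(y)$ is the following list of data, where $\kappa,\mu$ range over $\Theta$ and $i,l$ over the vertices of $P$: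
\begin{itemize}
\item[(t1)] whether $y_\kappa=y_\mu$;
\item[(t2)] whether $y_\kappa\in O$, and whether $y_\kappa\in W_{g(i)}$;
\item[(t3)] if $y_\kappa\in W_{g(i)}$: the $(\Xi\cap X_{\mathsf v})$-cell of $\mathrm{pos}\,y_\kappa$;
\item[(t4)] if $y_\kappa,y_\mu\in W_{g(i)}$: whether $\mathrm{pos}\,y_\kappa<\mathrm{pos}\,y_\mu$;
\item[(t5)] if $y_\kappa\ne y_\mu$ are in $O$: the $(\Xi\cap X_{\mathsf o})$-cell of $\mathrm{col}(y_\kappa,y_\mu)$;
\item[(t6)] if $y_\kappa\in W_{g(i)}$, $y_\mu\in O$ and $\mathrm{col}(y_\kappa,y_\mu)=(\varepsilon,q)$: the kind $\varepsilon$ and the $(\Xi\cap X_{\sigma(i),\varepsilon})$-cell of $q$;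
\item[(t7)] if $y_\kappa\in W_{g(i)}$, $y_\mu\in W_{g(l)}$ and $i\sim l$ in $P$: the $(\Xi\cap X_{\mathsf e})$-cell of $\mathrm{col}(y_\kappa,y_\mu)$.
\end{itemize}
For fixed $P,\Xi,\Theta$ there are finitely many possible types. The type depends only on $y{\upharpoonright}\Theta$, and the type for larger $\Xi,\Theta$ determines the type for smaller ones. The data refer to vertices of $P$ and not of $\Gamma$, so types for readings of the same pattern in different structures can be compared. Moreover:
\begin{itemize}
\item[(t0)] If $\pi:P_0\to P$ is an injective homomorphism of patterns and $g,g'$ are readings of $P$, then $\mathrm{tp}^g_{\Xi,\Theta}(y)=\mathrm{tp}^{g'}_{\Xi,\Theta}(z)$ implies $\mathrm{tp}^{g\pi}_{\Xi,\Theta}(y)=\mathrm{tp}^{g'\pi}_{\Xi,\Theta}(z)$.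
\end{itemize}
Indeed, the data of $\mathrm{tp}^{g\pi}$ for $i,l$ are among the data of $\mathrm{tp}^g$ for $\pi(i),\pi(l)$, as $\pi$ preserves sorts and edges.

Objects of a second structure $\mathfrak U'$ are primed, except $\mathrm{pos}$ and $\mathrm{col}$.

\begin{lemma}[back and forth]\label{lem:bf}
Let $\mathfrak U$ be a $\Gamma$-structure, $\mathfrak U'$ a $\Gamma'$-structure, $g:P\to\Gamma$ and $g':P\to\Gamma'$ readings of the same pattern, $\kappa\in\Theta$, $\Theta^\circ=\Theta\setminus\{\kappa\}$. Let $y\in{}^\alpha U$, $z\in{}^\alpha U'$ with $\mathrm{tp}^g_{\Xi,\Theta^\circ}(y)=\mathrm{tp}^{g'}_{\Xi,\Theta^\circ}(z)$. Then for every $u\in U$ there is $v\in U'$ with $\mathrm{tp}^g_{\Xi,\Theta}(y(\kappa/u))=\mathrm{tp}^{g'}_{\Xi,\Theta}(z(\kappa/v))$. By symmetry, for every $v\in U'$ there is such a $u\in U$.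
\end{lemma}

\begin{proof}
If $u=y_\mu$ with $\mu\in\Theta^\circ$, take $v=z_\mu$. So assume $u\ne y_\mu$ for all $\mu\in\Theta^\circ$, and let $\Phi=\{z_\mu:\mu\in\Theta^\circ\}$. We prescribe one value for each element of $\Phi$; this is legitimate because $z_\mu$ determines $y_\mu$ by (t1). Colors in $Q$ can simply be copied. Colors toward the core cannot, because they have to be visible from a different position; here we use that the cuts naming them also name positions. When a color $(\varepsilon,q)$ between $O$ and $W_{g(i)}$ is considered, $r<q<r^+$ denote the neighbors of $q$ in $(\Xi\cap X_{\sigma(i),\varepsilon})\cup\{\pm\infty\}$. All elements $q'$ below exist by (L2), (L3).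

\emph{Case $u\in O$.} Apply (E2) in $\mathfrak U'$ to $\Phi$ with the following values. If $z_\mu\in O'$, then $y_\mu\in O$; prescribe $\mathrm{col}(u,y_\mu)$. If $z_\mu\in W'_{g'(i)}$, then $y_\mu\in W_{g(i)}$; let $\mathrm{col}(u,y_\mu)=(\varepsilon,q)$. If $\varepsilon=0$, then $r<q<\mathrm{pos}\,y_\mu$, so $r<\mathrm{pos}\,z_\mu$ by (t3); prescribe $(0,q')$ with $r<q'<\min(r^+,\mathrm{pos}\,z_\mu)$. If $\varepsilon=1$, then $\mathrm{pos}\,y_\mu<q<r^+$, so $\mathrm{pos}\,z_\mu<r^+$ by (t3); prescribe $(1,q')$ with $\max(r,\mathrm{pos}\,z_\mu)<q'<r^+$. For $z_\mu$ in any other block prescribe any visible color. The witness $v\in O'\setminus\Phi$ matches $u$ in (t1), (t2), (t5), (t6), and the other clauses do not involve $\kappa$.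

\emph{Case $u\in W_{g(i)}$.} Call \emph{lower bounds} the $s\in\Xi\cap X_{\mathsf v}$ with $s<\mathrm{pos}\,u$ and the $\mathrm{pos}\,z_\mu$ with $y_\mu\in W_{g(i)}$, $\mathrm{pos}\,y_\mu<\mathrm{pos}\,u$. Define \emph{upper bounds} in the same way with $>$ in place of $<$. Each lower bound is below each upper bound: for two cuts this is immediate, for a cut and a position it follows from (t3), and for two positions from (t4). So there are $a<b$ in $Q$ above all lower bounds and below all upper bounds. Apply (E3) in $\mathfrak U'$ to $g'(i)$, $a<b$ and $\Phi$ with the following values. If $z_\mu\in O'$, let $\mathrm{col}(u,y_\mu)=(\varepsilon,q)$. If $\varepsilon=0$, then $r<q<\mathrm{pos}\,u$, so $r$ is $-\infty$ or a lower bound, and $r<a$; prescribe $(0,q')$ with $r<q'<\min(r^+,a)$. If $\varepsilon=1$, then $\mathrm{pos}\,u<q<r^+$, so $r^+$ is $+\infty$ or an upper bound, and $b<r^+$; prescribe $(1,q')$ with $\max(r,b)<q'<r^+$. If $z_\mu\in W'_{g'(l)}$ with $l\sim i$ in $P$, prescribe $\mathrm{col}(u,y_\mu)$, which is defined since $g(i)\sim g(l)$. For the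 other $z_\mu$ in blocks adjacent to $g'(i)$ prescribe any element of $Q$. The witness $v\in W'_{g'(i)}\setminus\Phi$ matches $u$ in (t1), in (t2) because $g,g'$ are injective, in (t6) and (t7) by the prescriptions, and in (t3) because $a<\mathrm{pos}\,v<b$. For (t4), $\mathrm{pos}$ is injective on $W_{g(i)}$, so every $y_\mu\in W_{g(i)}$ contributes a lower or an upper bound.

\emph{Case $u\notin O\cup\bigcup_{i\in P}W_{g(i)}$.} Take $v\in R'\setminus\Phi$, by (E1). Only (t1) and (t2) involve $\kappa$.
\end{proof}

Let $f:\Gamma\to\Gamma'$ be an injective homomorphism, $\delta=(F,\Xi)$ a pair of finite sets $F\subset I$, $\Xi\subset X$, and $\Theta\subset\alpha$ finite. Let $\iota_F$ be the inclusion of the induced subgraph $\Gamma{\upharpoonright}F$ into $\Gamma$; both $\iota_F$ and $f{\upharpoonright}F$ are readings of the pattern $\Gamma{\upharpoonright}F$. For $y,y'\in{}^\alpha U$ and $z\in{}^\alpha U'$ write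
\[
y\approx_{\delta,\Theta}y'\ :\Leftrightarrow\ \mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y)=\mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y'),\qquad y\leadsto^f_{\delta,\Theta}z\ :\Leftrightarrow\ \mathrm{tp}^{\iota_F}_{\Xi,\Theta}(y)=\mathrm{tp}^{f\upharpoonright F}_{\Xi,\Theta}(z).
\]
Thus $\approx_{\delta,\Theta}$ is an equivalence relation with finitely many classes, and it is $\leadsto^{\mathrm{id}}_{\delta,\Theta}$ from $\mathfrak U$ to itself.

\begin{lemma}\label{lem:arrows}
\begin{itemize}
\item[(a)] If $\delta\subseteq\delta^+$ componentwise and $\Theta\subseteq\Theta^+$, then $y\leadsto^f_{\delta^+,\Theta^+}z$ implies $y\leadsto^f_{\delta,\Theta}z$.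
\item[(b)] $y\leadsto^f_{\delta,\Theta}z$ and $y'\leadsto^f_{\delta,\Theta}z$ imply $y\approx_{\delta,\Theta}y'$.
\item[(c)] If $f':\Gamma'\to\Gamma''$ is an injective homomorphism, then $y\leadsto^f_{(F,\Xi),\Theta}z\leadsto^{f'}_{(f(F),\Xi),\Theta}w$ implies $y\leadsto^{f'f}_{(F,\Xi),\Theta}w$. In particular $y\leadsto^f_{(F,\Xi),\Theta}z\approx_{(f(F),\Xi),\Theta}z'$ implies $y\leadsto^f_{(F,\Xi),\Theta}z'$.
\item[(d)] For all $z\in{}^\alpha U'$, $\delta$, $\Theta$ there is $y\in{}^\alpha U$ with $y\leadsto^f_{\delta,\Theta}z$.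
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply (t0) to the inclusion $\Gamma{\upharpoonright}F\to\Gamma{\upharpoonright}F^+$. (b) Both types equal $\mathrm{tp}^{f\upharpoonright F}_{\Xi,\Theta}(z)$. (c) Let $\pi:\Gamma{\upharpoonright}F\to\Gamma'{\upharpoonright}f(F)$ be given by $f$. Then $\iota_{f(F)}\pi=f{\upharpoonright}F$ and $(f'{\upharpoonright}f(F))\pi=f'f{\upharpoonright}F$, so (t0) turns the second arrow into $\mathrm{tp}^{f\upharpoonright F}_{\Xi,\Theta}(z)=\mathrm{tp}^{f'f\upharpoonright F}_{\Xi,\Theta}(w)$. (d) For $\Theta=\emptyset$ any $y$ will do. Add the elements $\kappa$ of $\Theta$ one at a time, applying the last sentence of Lemma~\ref{lem:bf} with $v=z_\kappa$.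
\end{proof}

\subsection*{The algebra and the induced homomorphisms}
A set $x\subseteq{}^\alpha U$ is \emph{$(\delta,\Theta)$-invariant} if it is a union of $\approx_{\delta,\Theta}$-classes. Let $A(\mathfrak U)$ be the set of all $x$ that are $(\delta,\Theta)$-invariant for some $\delta,\Theta$. By Lemma~\ref{lem:arrows}(a), invariance persists when $\delta$ and $\Theta$ are enlarged, so finitely many elements of $A(\mathfrak U)$ are always invariant for a common pair.

\begin{lemma}\label{lem:algebra}
$A(\mathfrak U)$ is the universe of an algebra $\mathfrak A(\mathfrak U)\in\mathrm{Cs}^{\mathrm{reg}}_\alpha\cap\mathrm{Lf}_\alpha$. If $x$ is $(\delta,\Theta)$-invariant, then $x$ is $(\delta,\Theta\cap\Delta x)$-invariant.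
\end{lemma}

\begin{proof}
$A(\mathfrak U)$ is closed under the Boolean operations, and $D_{\kappa\mu}$ is $(\delta,\{\kappa,\mu\})$-invariant by (t1). Let $x$ be $(\delta,\Theta)$-invariant. If $\kappa\notin\Theta$, then $C_\kappa x=x$; so $\Delta x\subseteq\Theta$ is finite. If $\kappa\in\Theta$, then $C_\kappa x$ is $(\delta,\Theta\setminus\{\kappa\})$-invariant: if $y(\kappa/u)\in x$ and $y\approx_{\delta,\Theta\setminus\{\kappa\}}z$, Lemma~\ref{lem:bf} with $g=g'=\iota_F$ gives $v$ with $y(\kappa/u)\approx_{\delta,\Theta}z(\kappa/v)$, so $z\in C_\kappa x$. For $\kappa\in\Theta\setminus\Delta x$ we have $x=C_\kappa x$, so such $\kappa$ can be removed from $\Theta$ one at a time. Hence membership of $y$ in $x$ depends only on $y{\upharpoonright}\Delta x$, which gives regularity.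
\end{proof}

\begin{lemma}\label{lem:hf}
Let $f:\Gamma\to\Gamma'$ be an injective homomorphism, $\mathfrak U$ a $\Gamma$-structure, $\mathfrak U'$ a $\Gamma'$-structure. For $(\delta,\Theta)$-invariant $x$ put
\[
h_f(x)=\{z\in{}^\alpha U':\ y\leadsto^f_{\delta,\Theta}z\text{ for some }y\in x\}.
\]
This does not depend on $(\delta,\Theta)$ and defines a homomorphism $h_f:\mathfrak A(\mathfrak U)\to\mathfrak A(\mathfrak U')$. Moreover $h_{f'}h_f=h_{f'f}$, and $h_{\mathrm{id}}=\mathrm{id}$ if $\mathfrak U'=\mathfrak U$.
\end{lemma}

\begin{proof}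
By Lemma~\ref{lem:arrows}(b), if $x$ is $(\delta,\Theta)$-invariant and $h_f(x)$ is formed with this pair, then
\begin{equation}\label{eq:hf}
y\leadsto^f_{\delta,\Theta}z\quad\text{implies}\quad\bigl(z\in h_f(x)\Leftrightarrow y\in x\bigr).
\end{equation}
If $x$ is invariant for two pairs, take a pair $(\delta,\Theta)$ containing both and, given $z$, a $y$ with $y\leadsto^f_{\delta,\Theta}z$ by (d). By (a) and \eqref{eq:hf}, both definitions put $z$ into $h_f(x)$ if and only if $y\in x$. So $h_f$ is well defined. The same device, with a pair that works for all elements involved, shows that $h_f$ preserves complements and unions, and with (t1) that $h_f(D_{\kappa\mu})=D_{\kappa\mu}$. By (c), $h_f(x)$ is $((f(F),\Xi),\Theta)$-invariant, so $h_f(x)\in A(\mathfrak U')$.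

For $C_\kappa$, enlarge $\Theta$ so that $\kappa\in\Theta$, and let $y\leadsto^f_{\delta,\Theta}z$. If $y(\kappa/u)\in x$, Lemma~\ref{lem:bf} gives $v$ with $y(\kappa/u)\leadsto^f_{\delta,\Theta}z(\kappa/v)$, so $z(\kappa/v)\in h_f(x)$. Conversely, if $z(\kappa/v)\in h_f(x)$, it gives $u$ with $y(\kappa/u)\leadsto^f_{\delta,\Theta}z(\kappa/v)$, so $y(\kappa/u)\in x$ by \eqref{eq:hf}. Thus $z\in C_\kappa h_f(x)$ if and only if $y\in C_\kappa x$, and by \eqref{eq:hf} for the $(\delta,\Theta)$-invariant set $C_\kappa x$ this holds if and only if $z\in h_f(C_\kappa x)$.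

By (c), $h_{f'}h_f(x)\subseteq h_{f'f}(x)$; the same inclusion for the complement of $x$ gives equality. If $\mathfrak U'=\mathfrak U$, then $\leadsto^{\mathrm{id}}$ is $\approx$, so $h_{\mathrm{id}}(x)=x$.
\end{proof}

\subsection*{Generators}
Write $\mathrm{Un}(\mathfrak U)$, $\mathrm{Bin}(\mathfrak U)$ for $\mathrm{Un}(\mathfrak A(\mathfrak U))$, $\mathrm{Bin}(\mathfrak A(\mathfrak U))$. The \emph{type over $(F,\Xi)$} of a point $u$, or of a pair $(u,v)$, is $\mathrm{tp}^{\iota_F}_{\Xi,\{0\}}(y)$, or $\mathrm{tp}^{\iota_F}_{\Xi,\{0,1\}}(y)$, for any $y$ with $y_0=u$, $y_1=v$. A set $Z\subseteq U$ or $\rho\subseteq U^2$ is \emph{$(F,\Xi)$-invariant} if membership depends only on this type. By Lemma~\ref{lem:algebra}, $\mathrm{Un}(\mathfrak U)$ and $\mathrm{Bin}(\mathfrak U)$ consist exactly of the sets that are $(F,\Xi)$-invariant for some $(F,\Xi)$. Put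
\begin{align*}
\mathrm{Low}_{i,r}&=\{u\in W_i:\mathrm{pos}\,u<r\} &&(r\in X_{\mathsf v}),\\
\mathrm{Ord}_i&=\{(u,v)\in W_i^2:\mathrm{pos}\,u<\mathrm{pos}\,v\},\\
\mathrm{Col}_{\mathsf o}(c)&=\{(v,w)\in O^2:v\ne w,\ \mathrm{col}(v,w)\in c\} &&(c\in\mathrm{Int}_{\mathsf o}),\\
\mathrm{Col}_{i,\varepsilon}(c)&=\{(u,w)\in W_i\times O:\mathrm{col}(u,w)\in\{\varepsilon\}\times c\} &&(c\in\mathrm{Int}_{\sigma(i),\varepsilon}),\\
\mathrm{Col}_{il}(c)&=\{(u,v)\in W_i\times W_l:\mathrm{col}(u,v)\in c\} &&(i\sim l,\ c\in\mathrm{Int}_{\mathsf e}).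
\end{align*}
The \emph{basic relations} are $\mathrm{Id}$, $Z\times U$ and $U\times Z$ for $Z\in\{O,W_i,\mathrm{Low}_{i,r}\}$, $\mathrm{Ord}_i$, $\mathrm{Col}_{\mathsf o}(c)$, $\mathrm{Col}_{i,\varepsilon}(c)$, $\mathrm{Col}_{i,\varepsilon}(c)^{-1}$ and $\mathrm{Col}_{il}(c)$.

\begin{lemma}\label{lem:generators}
\begin{itemize}
\item[(a)] $\mathrm{Bin}(\mathfrak U)$ is closed under converse and is generated as a Boolean algebra by the basic relations.
\item[(b)] $\mathfrak A(\mathfrak U)$ is generated by the elements $\hat\rho$, $\rho\in\mathrm{Bin}(\mathfrak U)$.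
\item[(c)] $h_f$ sends each basic relation of $\mathfrak U$ to the basic relation of $\mathfrak U'$ with the same name and with $i,l$ replaced by $f(i),f(l)$.
\item[(d)] $|A(\mathfrak U)|\ge2^\lambda$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The type of $(v,u)$ is determined by that of $(u,v)$, which gives closure under converse. Each basic relation is invariant for the vertices and cuts occurring in it. Conversely, each datum in (t1)--(t7) for $\Theta=\{0,1\}$ is decided by basic relations and their converses, and $\mathrm{Ord}_i^{-1}=W_i^2\setminus(\mathrm{Ord}_i\cup\mathrm{Id})$, $\mathrm{Col}_{\mathsf o}(c)^{-1}=\mathrm{Col}_{\mathsf o}(c)$, $\mathrm{Col}_{il}(c)^{-1}=\mathrm{Col}_{li}(c)$. An invariant relation is a finite union of classes of pairs with the same type.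

(b) Each datum in (t1)--(t7) concerns at most two coordinates. So every $\approx_{\delta,\Theta}$-class is a Boolean combination of sets $D_{\kappa\mu}$, $\{y:y_\kappa\in Z\}$ with $Z\in\mathrm{Un}(\mathfrak U)$, and $x_{\kappa\mu}(\rho)=\{y:(y_\kappa,y_\mu)\in\rho\}$ with $\kappa\ne\mu$, $\rho\in\mathrm{Bin}(\mathfrak U)$. We have $x_{01}(\rho)=\hat\rho$, $x_{\kappa1}(\rho)=C_0(D_{0\kappa}\cap\hat\rho)$ for $\kappa\ne0,1$, $x_{\kappa\mu}(\rho)=C_1(D_{1\mu}\cap x_{\kappa1}(\rho))$ for $\kappa\neq1$, $\mu\ne1,\kappa$, and $x_{1\mu}(\rho)=x_{\mu1}(\rho^{-1})$. Further $\hat Z=\widehat{Z\times U}$ and $\{y:y_\kappa\in Z\}=C_0(D_{0\kappa}\cap\hat Z)$ for $\kappa\ne0$.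

(c) Let $\rho$ be basic, let $\delta$ consist of the vertices and cuts occurring in it, and let $\rho'$ be the corresponding relation of $\mathfrak U'$. If $y\leadsto^f_{\delta,\{0,1\}}z$, the relevant clause among (t1)--(t7) says that $y\in\hat\rho$ if and only if $z\in\widehat{\rho'}$. With \eqref{eq:hf} and Lemma~\ref{lem:arrows}(d) we get $h_f(\hat\rho)=\widehat{\rho'}$.

(d) By (E4) and (L2) the relations $\mathrm{Col}_{\mathsf o}((-\infty,r))$, $r\in X_{\mathsf o}$, are pairwise distinct.
\end{proof}

\section{Sections of binary relations are tame}\label{sec:coding}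

To apply the chain lemma as in Example~\ref{ex:colored}, we must turn sections at a point $u$ outside the core into tame sets and keep track of where their boundaries lie. Let $\mathfrak U'$ be a $\Gamma'$-structure.

\begin{lemma}\label{lem:coding}
Let $u\in U'\setminus O'$, and let $p=\mathrm{pos}\,u$ if $u$ lies in a block, $p=+\infty$ if $u\in R'$. Let $\mathcal S_u$ be the set of all sections $\rho[u]$ with $\rho\in\mathrm{Bin}(\mathfrak U')$ and $u\notin\rho[u]$. There is an injective map $Y\mapsto Z(Y)$ from $\mathcal S_u$ to the $p$-tame subsets of $\Omega$ such that $Y\subseteq\tilde Y$ implies $Z(Y)\subseteq Z(\tilde Y)$, and $\mathrm{bd}(Z(Y))\subseteq X_{\mathsf v}\cup X_{\mathsf e}$. If $u\in W'_j$ and $Y\subseteq W'_k$ with $k\not\sim j$ (possibly $k=j$), then $\mathrm{bd}(Z(Y))\subseteq X_{\mathsf v}$.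
\end{lemma}

\begin{proof}
Identify $I'$ with a subset of $\lambda\setminus\{0,1,2\}$ and fix $q_0\in Q$. Each $v\in U'\setminus\{u\}$ gets a \emph{code} in $\Omega$, which records how $v$ looks from $u$:
\begin{itemize}
\item $v\in O'$: the code is $(\varepsilon,q,q_0)$ if $u$ lies in a block and $\mathrm{col}(u,v)=(\varepsilon,q)$, and $(0,q_0,q_0)$ if $u\in R'$;
\item $v\in R'$: the code is $(2,q_0,q_0)$;
\item $v\in W'_k$: the code is $(k,\mathrm{pos}\,v,\mathrm{col}(u,v))$ if $u\in W'_j$ with $j\sim k$, and $(k,\mathrm{pos}\,v,q_0)$ otherwise.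
\end{itemize}
The set of codes of elements of $Y$ is not tame, so we fill it up. Consider pairs $(F,\Xi)$ of finite sets $F\subset I'$, $\Xi\subset X$, with $j\in F$ if $u\in W'_j$. If $u\in W'_j$ and $m=\sigma'(j)$, the \emph{$(F,\Xi)$-boxes} are the sets
\begin{itemize}
\item[(B1)] $\{\varepsilon\}\times C\times Q$, $\varepsilon\in\{0,1\}$, $C$ a $(\Xi\cap X_{m,\varepsilon},p)$-cell with $\{\varepsilon\}\times C\subseteq\mathrm{Vis}(p)$;
\item[(B2)] $\{k\}\times C\times C'$, $k\in F$, $k\sim j$, $C$ a $(\Xi\cap X_{\mathsf v})$-cell, $C'$ a $(\Xi\cap X_{\mathsf e})$-cell;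
\item[(B3)] $\{k\}\times C\times Q$, $k\in F\setminus\{j\}$, $k\not\sim j$, $C$ a $(\Xi\cap X_{\mathsf v})$-cell;
\item[(B4)] $\{j\}\times C\times Q$, $C\ne\{p\}$ a $(\Xi\cap X_{\mathsf v},p)$-cell;
\item[(B5)] $(\lambda\setminus(F\cup\{0,1\}))\times Q\times Q$.
\end{itemize}
If $u\in R'$, the $(F,\Xi)$-boxes are $\{0\}\times Q\times Q$, the sets $\{k\}\times C\times Q$ with $k\in F$ and $C$ a $(\Xi\cap X_{\mathsf v})$-cell, and (B5). Four facts hold.
\begin{enumerate}
\item[(1)] \emph{The boxes are pairwise disjoint, and every code lies in a box.} Points of $O'$ have codes in (B1), since their colors are visible from $p$, or in $\{0\}\times Q\times Q$. Points of $R'$ and of blocks $W'_k$, $k\notin F$, have codes in (B5). For $v\in W'_j\setminus\{u\}$ we have $\mathrm{pos}\,v\ne p$.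
\item[(2)] \emph{Every box contains a code.} For (B5) use (E1); for all other boxes use (E4).
\item[(3)] \emph{If the codes of $v,v'$ lie in the same box, then $(u,v)$ and $(u,v')$ have the same type over $(F,\Xi)$.} Clauses (t1), (t2) agree since $v,v'\neq u$ and the first coordinate of the box decides (t2). The cells decide (t6) in (B1), (t3) and (t7) in (B2), (t3) in (B3) and in the boxes $\{k\}\times C\times Q$ for $u\in R'$, and (t3) and (t4) in (B4). No further clause involves $v$.
\item[(4)] \emph{If $F\subseteq F^+$ and $\Xi\subseteq\Xi^+$, every $(F,\Xi)$-box is a union of $(F^+,\Xi^+)$-boxes.} Cells split into finer cells, and (B5) splits into the new (B5) and the sets $\{k\}\times Q\times Q$, $k\in F^+\setminus F$, which are unions of boxes for $k$.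
\end{enumerate}
Let $Y=\rho[u]\in\mathcal S_u$ and let $(F,\Xi)$ be a pair for which $\rho$ is invariant. Let $Z(Y)$ be the union of the $(F,\Xi)$-boxes that contain the code of an element of $Y$. By (3), all points with codes in one box are in $Y$, or none is. Hence, by (1), for $v\ne u$ we have $v\in Y$ if and only if the code of $v$ is in $Z(Y)$. Passing to a larger pair does not change $Z(Y)$: by (4) and (2), a box splits into finer boxes each of which contains a code, so the finer boxes are selected exactly when the box is. Two pairs, possibly for different $\rho$ with the same section, are compared through their union; so $Z(Y)$ depends only on $Y$. Since $u\notin Y$, the set $Z(Y)$ determines $Y$. Using a common pair for $Y\subseteq\tilde Y$ gives $Z(Y)\subseteq Z(\tilde Y)$.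

By the form of the boxes, $Z(Y)$ is $p$-tame via $(\Xi\cap(X_{\mathsf v}\cup X_{\mathsf e}),F\cup\{0,1\})$, so $\mathrm{bd}(Z(Y))\subseteq X_{\mathsf v}\cup X_{\mathsf e}$ by Lemma~\ref{lem:tame}. For the last statement take $k\in F$. Then $Z(Y)$ is a union of boxes (B3) or (B4) with first coordinate $k$, hence $p$-tame via $(\Xi\cap X_{\mathsf v},\{k\})$.
\end{proof}

\section{All homomorphisms come from the graphs}\label{sec:full}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:exist} choose a $\Gamma_k$-structure $\mathfrak U_k$ for each $k$, with pairwise different underlying sets, and put $\mathfrak A_k=\mathfrak A(\mathfrak U_k)$. The algebras have different units, so they are distinct. Lemmas~\ref{lem:algebra}, \ref{lem:hf} and~\ref{lem:generators}(d) give everything up to (a), and (b) follows from $h_f(W_i)=W'_{f(i)}$, which is part of Lemma~\ref{lem:generators}(c).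

For (c) let $\mathfrak U$ be a $\Gamma$-structure, $\mathfrak U'$ a $\Gamma'$-structure, let $(\Gamma,\Gamma')$ satisfy (H), and let $h:\mathfrak A(\mathfrak U)\to\mathfrak A(\mathfrak U')$ be a homomorphism. We find an injective homomorphism $f:\Gamma\to\Gamma'$ such that $h$ acts on basic relations as described in Lemma~\ref{lem:generators}(c). Then $h=h_f$ on $\mathrm{Bin}(\mathfrak U)$ by part (a) of that lemma, and $h=h_f$ by part (b).

We use $h$ only through Lemma~\ref{lem:binary}. That lemma does not say that $h$ commutes with converse; the usual term for the converse uses a third coordinate, which is not available for $\alpha=2$. Instead, define $h^\circ(\rho)=h(\rho^{-1})^{-1}$ on $\mathrm{Bin}(\mathfrak U)$ and $h^\circ=h$ on $\mathrm{Un}(\mathfrak U)$. This is again a pair of injective Boolean homomorphisms with (P1), (P2), and hence \eqref{eq:star}, because converse exchanges $Z\times U$ with $U\times Z$ and domains with ranges. So whatever we prove for $h$ from these properties holds for $h^\circ$.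

\medskip\noindent\textbf{Step 1: the core.} \emph{$h(O)=O'$ and $h(\mathrm{Col}_{\mathsf o}(c))=\mathrm{Col}'_{\mathsf o}(c)$.}

Let $u\in h(O)$ and $Y_r=h(\mathrm{Col}_{\mathsf o}((-\infty,r)))[u]$ for $r\in X_{\mathsf o}$. For $r<r'$ the difference $\mathrm{Col}_{\mathsf o}((r,r')_Q)$ has domain $O$ by (E4), so $(Y_r)$ is strictly increasing by \eqref{eq:star}. Also $u\notin Y_r$ by (P1), since $\mathrm{Col}_{\mathsf o}(c)\cap\mathrm{Id}=\emptyset$. If $u\notin O'$, then by Lemma~\ref{lem:coding} the sets $Z(Y_r)$, $r\in X_{\mathsf o}$, form a strictly increasing chain of $p$-tame sets with boundaries in $X_{\mathsf v}\cup X_{\mathsf e}$, which is disjoint from $X_{\mathsf o}$. This contradicts Lemma~\ref{lem:chain}. So $\emptyset\ne h(O)\subseteq O'$. All points of $O'$ have the same type over any $(F,\Xi)$, so $h(O)=O'$.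

By (P1), $h(\mathrm{Col}_{\mathsf o}(c))\subseteq O'^2\setminus\mathrm{Id}$. The type of a pair in $O'^2\setminus\mathrm{Id}$ is given by (t5), so $h(\mathrm{Col}_{\mathsf o}(c))=\mathrm{Col}'_{\mathsf o}(g(c))$ with $g(c)\in\mathrm{Int}_{\mathsf o}$, and $g(c)$ is unique because all colors occur. By uniqueness and $h(O^2\setminus\mathrm{Id})=O'^2\setminus\mathrm{Id}$, the map $g$ is a Boolean homomorphism; it is injective since $h$ is. By Lemma~\ref{lem:rigid}, $g=\mathrm{id}$.

\medskip\noindent\textbf{Step 2: sorts, positions and colors toward the core.} \emph{Let $i\in I$ and $n=\sigma(i)$. Then}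
\begin{gather}
h(W_i)\subseteq\bigcup_{\sigma'(j)=n}W'_j,\qquad h(\mathrm{Low}_{i,r})=\{u\in h(W_i):\mathrm{pos}\,u<r\}\quad(r\in X_{\mathsf v}),\label{eq:low}\\
h(\mathrm{Col}_{i,\varepsilon}(c))=\{(u,w)\in h(W_i)\times O':\mathrm{col}(u,w)\in\{\varepsilon\}\times c\}\quad(c\in\mathrm{Int}_{n,\varepsilon}),\label{eq:view}
\end{gather}
\emph{and $h(\mathrm{Col}_{i,\varepsilon}(c)^{-1})=h(\mathrm{Col}_{i,\varepsilon}(c))^{-1}$.}

Fix $u\in h(W_i)$. The ``position of $u$ according to $h$'' is the initial segment $\Lambda_u=\{r\in X_{\mathsf v}:u\notin h(\mathrm{Low}_{i,r})\}$ of $X_{\mathsf v}$, and we have to show that it is the true position of $u$. For $r\in X_{n,\varepsilon}$ put $E^\varepsilon_r=\mathrm{Col}_{i,\varepsilon}((-\infty,r))$. By (E4), $v\in W_i$ lies in the domain of $E^0_{r'}\setminus E^0_r$ ($r<r'$) if and only if some $q\in(r,r')_Q$ is below $\mathrm{pos}\,v$, and in the domain of $E^1_{r'}\setminus E^1_r$ if and only if some $q\in(r,r')_Q$ is above $\mathrm{pos}\,v$. By (L2),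
\[
\mathrm{dom}(E^0_{r'}\setminus E^0_r)=W_i\setminus\mathrm{Low}_{i,r},\qquad\mathrm{dom}(E^1_{r'}\setminus E^1_r)=\mathrm{Low}_{i,r'} .
\]
By \eqref{eq:star}, $r\mapsto h(E^0_r)[u]$ is injective on $D_0=X_{n,0}\cap\Lambda_u$, and $r\mapsto h(E^1_r)[u]$ is injective on $D_1=X_{n,1}\setminus\Lambda_u$. At least one of $D_0,D_1$ has cardinality $2^\lambda$. Indeed, fix $r_0\in X_{\mathsf v}$. If $r_0\in\Lambda_u$, then $D_0$ contains all $r<r_0$ in $X_{n,0}$; otherwise $D_1$ contains all $r>r_0$ in $X_{n,1}$; now use (L3) and (R1). This is why there are two kinds of colors: with kind $0$ alone, a point with $\Lambda_u=\emptyset$ would escape.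

By (P1) and Step 1, $h(E^\varepsilon_r)[u]\subseteq O'$, and $u\notin h(O)=O'$ as $W_i\cap O=\emptyset$. If $u\in R'$, all pairs $(u,w)$, $w\in O'$, have the same type, so each of these sections is $O'$ or $\emptyset$, against injectivity on a set of cardinality $2^\lambda$. So $u\in W'_j$ for some $j$. Let $p=\mathrm{pos}\,u$ and $m=\sigma'(j)$. The type of $(u,w)$, $w\in O'$, over a pair $(F,\Xi)$ with $j\in F$ is given by (t6), and the colors at $u$ are exactly $\mathrm{Vis}(p)$. Hence
\begin{align*}
h(E^0_r)[u]&=\{w\in O':\mathrm{col}(u,w)\in(\{0\}\times Y^0_r)\cup(\{1\}\times Y^1_r)\},\\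
h(E^1_r)[u]&=\{w\in O':\mathrm{col}(u,w)\in(\{0\}\times V^0_r)\cup(\{1\}\times V^1_r)\}
\end{align*}
with unique $Y^0_r,V^0_r\subseteq(-\infty,p)_Q$ and $Y^1_r,V^1_r\subseteq(p,+\infty)_Q$, where $Y^\varepsilon_r$ and $V^\varepsilon_r$ are unions of $(\Xi,p)$-cells for finite sets $\Xi\subset X_{m,\varepsilon}$. By Lemma~\ref{lem:tame} the boundary points of $Y^\varepsilon_r$, $V^\varepsilon_r$ lie in $X_{m,\varepsilon}$; they are below $p$ for $\varepsilon=0$ and above $p$ for $\varepsilon=1$, since these sets are empty on the other side of $p$. The pairs $(Y^0_r,Y^1_r)_{r\in X_{n,0}}$ and $(V^0_r,V^1_r)_{r\in X_{n,1}}$ are increasing chains of $p$-tame sets, pairwise distinct on $D_0$ and on $D_1$. If $r\in X_{n,0}$ lies in $\mathrm{bd}(Y^0_r)\cup\mathrm{bd}(Y^1_r)\subseteq X_{m,0}\cup X_{m,1}$, then by disjointness of the $X_t$ we have $m=n$ and $r\in\mathrm{bd}(Y^0_r)$; the same holds for $r\in X_{n,1}$ and $V^1_r$. So Lemma~\ref{lem:chain} gives: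
\begin{itemize}
\item[(2a)] for all but a small set of $r\in D_0$: $m=n$, $r\in\mathrm{bd}(Y^0_r)$ and $r<p$;
\item[(2b)] for all but a small set of $r\in D_1$: $m=n$, $r\in\mathrm{bd}(V^1_r)$ and $r>p$.
\end{itemize}
Since $D_0$ or $D_1$ is not small, $m=n$. If some $r_0\in\Lambda_u$ were above $p$, then the $2^\lambda$ many $r\in X_{n,0}$ with $p<r<r_0$ would lie in $D_0$, against (2a). If some $r_0\in X_{\mathsf v}\setminus\Lambda_u$ were below $p$, then the $2^\lambda$ many $r\in X_{n,1}$ with $r_0<r<p$ would lie in $D_1$, against (2b). So $\Lambda_u=\{r\in X_{\mathsf v}:r<p\}$, and \eqref{eq:low} is proved.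

Now $D_0=\{r\in X_{n,0}:r<p\}$ and $D_1=\{r\in X_{n,1}:r>p\}$. Lemma~\ref{lem:identify} and (2a) give $Y^0_r=\{q<p:q<r\}$ for $r\in D_0$. These sets have union $(-\infty,p)_Q$ by (R1), so by monotonicity the formula holds for $r>p$ too. Lemma~\ref{lem:identify} and (2b) give $V^1_r=\{q>p:q<r\}$ for $r\in D_1$. These sets have empty intersection, so $V^1_r=\emptyset$ for $r<p$, and again the formula holds for all $r$. Since $E^0_r\cap E^1_s=\emptyset$, the sets $Y^\varepsilon_r$ and $V^\varepsilon_s$ are disjoint for all $r,s,\varepsilon$. As $\bigcup_rY^0_r=(-\infty,p)_Q$ and $\bigcup_sV^1_s=(p,+\infty)_Q$, this forces $V^0_s=\emptyset=Y^1_r$. As $u\in h(W_i)$ was arbitrary, \eqref{eq:view} holds for $c=(-\infty,r)$. The relations $h(\mathrm{Col}_{i,0}(Q))$ and $h(\mathrm{Col}_{i,1}(Q))$ are disjoint subsets of $h(W_i)\times O'$ containing all $h(E^0_r)$ and all $h(E^1_s)$, respectively. So their sections at $u$ are disjoint subsets of $O'$ containing all $w$ with color of kind $0$ and of kind $1$, respectively, and \eqref{eq:view} holds for $c=Q$. Both sides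 of \eqref{eq:view} turn unions and differences of sets $c$ into unions and differences, so \eqref{eq:view} holds on the Boolean algebra generated by the $(-\infty,r)$. Finally, Steps 1 and 2 apply to $h^\circ$, and the right side of \eqref{eq:view} is the same for $h$ and $h^\circ$. This gives the statement on converses.

\medskip\noindent\textbf{Step 3: at each position, $h(W_i)$ uses exactly one block.}
Let $(F,\Xi)$ be a pair for which $h(W_i)$ and $h(\mathrm{Ord}_i)\subseteq h(W_i)^2$ are invariant. All points outside $O'\cup\bigcup_{j\in F}W'_j$ have the same type, among them those of $R'$, and $h(W_i)$ misses $O'\cup R'$ by \eqref{eq:low}. So $h(W_i)\subseteq\bigcup_{j\in F}W'_j$, and by (t3)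
\[
h(W_i)\cap W'_j=\{u\in W'_j:\mathrm{pos}\,u\in K^i_j\}
\]
with $K^i_j$ a union of $(\Xi\cap X_{\mathsf v})$-cells for $j\in F$, and $K^i_j=\emptyset$ for $j\notin F$. Let $J(i)=\{j:K^i_j\ne\emptyset\}$; by (E4) this is the finite non-empty set of all $j$ with $h(W_i)\cap W'_j\ne\emptyset$. We claim that \emph{the sets $K^i_j$, $j\in J(i)$, form a partition of $Q$.}

For $r\in X_{\mathsf v}$ the rectangle $\mathrm{Low}_{i,r}\times(W_i\setminus\mathrm{Low}_{i,r})$ is contained in $\mathrm{Ord}_i$, and the reversed rectangle is disjoint from $\mathrm{Ord}_i$. Between two different positions there is an $r\in X_{\mathsf v}$ by (R1). So (P1) and \eqref{eq:low} give, for $u,v\in h(W_i)$,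
\begin{equation}\label{eq:ord}
\mathrm{pos}\,u<\mathrm{pos}\,v\Rightarrow(u,v)\in h(\mathrm{Ord}_i),\qquad\mathrm{pos}\,v<\mathrm{pos}\,u\Rightarrow(u,v)\notin h(\mathrm{Ord}_i).
\end{equation}
Suppose $j\ne k$ and $K^i_j\cap K^i_k$ contains a $(\Xi\cap X_{\mathsf v})$-cell $C$. By (E4) take $u\in W'_j$ with $\mathrm{pos}\,u\in C$, and $v,v'\in W'_k$ with positions in $C$ above and below $\mathrm{pos}\,u$, respectively, and with $\mathrm{col}(u,v)=\mathrm{col}(u,v')$ if $j\sim k$. Types do not compare positions in different blocks, so $(u,v)$ and $(u,v')$ have the same type over $(F,\Xi)$. But $u,v,v'\in h(W_i)$, and \eqref{eq:ord} puts $(u,v)$ inside and $(u,v')$ outside $h(\mathrm{Ord}_i)$. This contradiction proves disjointness. For $r<r'$ in $X_{\mathsf v}$ the set $\mathrm{Low}_{i,r'}\setminus\mathrm{Low}_{i,r}$ is non-empty by (E3), so its image is non-empty, and by \eqref{eq:low} the union $\bigcup_jK^i_j$ meets $(r,r')_Q$. Hence it meets every $(\Xi\cap X_{\mathsf v})$-cell, and being a union of such cells it equals $Q$.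

\medskip\noindent\textbf{Step 4: edges.} \emph{If $i\sim l$, $j\in J(i)$ and $k\in J(l)$, then $j\sim k$.}

An edge is detected by the presence of a chain indexed by $X_{\mathsf e}$. For $r_1<r_2$ in $X_{\mathsf v}$ and $c\in\mathrm{Int}_{\mathsf e}$ put
\[
\rho_c^{r_1,r_2}=\mathrm{Col}_{il}(c)\cap\bigl(U\times(\mathrm{Low}_{l,r_2}\setminus\mathrm{Low}_{l,r_1})\bigr).
\]
By (E4), $\mathrm{dom}\,\rho_c^{r_1,r_2}=W_i$ if $c\ne\emptyset$. By (P1) and \eqref{eq:low}, every $(u,v)\in h(\rho_c^{r_1,r_2})$ has $v\in h(W_l)$ and $r_1<\mathrm{pos}\,v<r_2$. Choose $u\in h(W_i)\cap W'_j$ and $r_1<r_2$ with $(r_1,r_2)_Q\subseteq K^l_k$. By \eqref{eq:star} the chain $Y_r=h(\rho^{r_1,r_2}_{(-\infty,r)})[u]$, $r\in X_{\mathsf e}$, is strictly increasing. By the disjointness in Step 3 for $l$, $Y_r\subseteq W'_k$. Also $u\notin Y_r$, since $h(W_i)\cap h(W_l)=\emptyset$. If $j\not\sim k$ (possibly $j=k$), Lemma~\ref{lem:coding} yields a strictly increasing chain $(Z(Y_r))_{r\in X_{\mathsf e}}$ of $(\mathrm{pos}\,u)$-tame sets with boundaries in $X_{\mathsf v}$, which is disjoint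 from $X_{\mathsf e}$. This contradicts Lemma~\ref{lem:chain}.

\medskip\noindent\textbf{Step 5: the map $f$.} So far $h(W_i)$ could be a patchwork of intervals from several blocks. Condition (H) excludes this, and it is used only here. Let $i\in I$ have sort $n$. By (H) it has a neighbor $l$ of sort $n^*$. Pick $k\in J(l)$; it has sort $n^*$ by \eqref{eq:low}. All $j\in J(i)$ have sort $n$ by \eqref{eq:low} and are adjacent to $k$ by Step 4. By (H), $J(i)$ has exactly one element $f(i)$. By Step 3, $K^i_{f(i)}=Q$, that is, $h(W_i)=W'_{f(i)}$. The map $f$ preserves sorts by \eqref{eq:low} and edges by Step 4, and it is injective because $h(W_i)\cap h(W_l)=\emptyset$ for $i\ne l$. Now \eqref{eq:low} reads $h(\mathrm{Low}_{i,r})=\mathrm{Low}'_{f(i),r}$, and Step 2 gives $h(\mathrm{Col}_{i,\varepsilon}(c)^{\pm1})=\mathrm{Col}'_{f(i),\varepsilon}(c)^{\pm1}$. Different points of $W'_{f(i)}$ have different positions, and $h(\mathrm{Ord}_i)\cap\mathrm{Id}=\emptyset$, so \eqref{eq:ord} gives $h(\mathrm{Ord}_i)=\mathrm{Ord}'_{f(i)}$.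

\medskip\noindent\textbf{Step 6: colors along edges.} \emph{$h(\mathrm{Col}_{il}(c))=\mathrm{Col}'_{f(i)f(l)}(c)$ for $i\sim l$.}

A priori the image of $c$ may depend on the positions of the two points, so we apply Lemma~\ref{lem:rigid} for each pair of positions. For $(u,v)\in W'_{f(i)}\times W'_{f(l)}$ put $\tau(u,v)=(\mathrm{pos}\,u,\mathrm{pos}\,v,\mathrm{col}(u,v))\in Q^3$. A \emph{$\Xi$-brick} is a product $C_1\times C_2\times C_3$ of two $(\Xi\cap X_{\mathsf v})$-cells and a $(\Xi\cap X_{\mathsf e})$-cell. By (E3) and (E4) every brick contains some $\tau(u,v)$, and the type of $(u,v)$ over $(F,\Xi)$ with $f(i),f(l)\in F$ is given by the $\Xi$-brick of $\tau(u,v)$. By (P1), $h(\mathrm{Col}_{il}(c))\subseteq W'_{f(i)}\times W'_{f(l)}$, so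
\[
h(\mathrm{Col}_{il}(c))=\{(u,v)\in W'_{f(i)}\times W'_{f(l)}:\tau(u,v)\in Z_c\}
\]
with $Z_c$ a union of $\Xi$-bricks for some finite $\Xi$. The set $Z_c$ is unique: two candidates are unions of bricks for a common $\Xi$, and each brick contains a value of $\tau$. By uniqueness and $h(\mathrm{Col}_{il}(Q))=h(W_i\times W_l)=W'_{f(i)}\times W'_{f(l)}$, the map $c\mapsto Z_c$ is a Boolean homomorphism into $\mathcal P(Q^3)$. Fix $q_1,q_2\in Q$. Then $g(c)=\{q:(q_1,q_2,q)\in Z_c\}$ defines a Boolean homomorphism $g:\mathrm{Int}_{\mathsf e}\to\mathrm{Int}_{\mathsf e}$. It is injective. Otherwise there is $c\ne\emptyset$ with $g(c)=\emptyset$. With $\Xi$ chosen for $Z_c$ and the $(\Xi\cap X_{\mathsf v})$-cells $C_1\ni q_1$, $C_2\ni q_2$ we then have $Z_c\cap(C_1\times C_2\times Q)=\emptyset$. Choose $u\in W'_{f(i)}$ with $\mathrm{pos}\,u\in C_1$ and $r_1<r_2$ in $X_{\mathsf v}$ with $(r_1,r_2)_Q\subseteq C_2$. By Step 4 and (P2), $\mathrm{dom}\,h(\rho^{r_1,r_2}_c)=h(W_i)\ni u$, so there is $v$ with $(u,v)\in h(\rho_c^{r_1,r_2})\subseteq h(\mathrm{Col}_{il}(c))$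 and $\mathrm{pos}\,v\in C_2$. Then $\tau(u,v)\in Z_c\cap(C_1\times C_2\times Q)$, a contradiction. By Lemma~\ref{lem:rigid}, $g=\mathrm{id}$ for all $q_1,q_2$, that is, $Z_c=Q\times Q\times c$.

\medskip
Steps 1, 5 and 6 together with (P1) show that $h$ acts on all basic relations as $h_f$ does. This proves (c).
\end{proof}

\begin{remark}[patchworks exist without (H)]\label{rem:H}
Let $\Gamma$ consist of two vertices $1,2$ of the same sort and no edge, let $\mathfrak U$ be a $\Gamma$-structure and $r\in X_{\mathsf v}$. Put $W_1^*=\mathrm{Low}_{1,r}\cup(W_2\setminus\mathrm{Low}_{2,r})$ and $W_2^*=\mathrm{Low}_{2,r}\cup(W_1\setminus\mathrm{Low}_{1,r})$, and keep $O$, $R$, $\mathrm{pos}$, $\mathrm{col}$. This is again a $\Gamma$-structure $\mathfrak U^*$: positions are injective on $W^*_1$ and $W^*_2$, (E1) and (E2) are unchanged, and for (E3) one shrinks $(a,b)$ to an interval on one side of $r$ and applies (E3) in $\mathfrak U$ to the appropriate vertex. For $F=\{1,2\}$ and $\Xi\ni r$ the types in $\mathfrak U$ and $\mathfrak U^*$ determine each other, since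 two points of one block on the same side of $r$ stay in one block, and points on different sides are compared by (t3). So $\mathfrak A(\mathfrak U^*)=\mathfrak A(\mathfrak U)$, and the homomorphism $\mathfrak A(\mathfrak U)\to\mathfrak A(\mathfrak U^*)$ induced by $\mathrm{id}_\Gamma$ is an endomorphism of $\mathfrak A(\mathfrak U)$ sending $W_1$ to $W_1^*$, which is not a block of $\mathfrak U$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{HMT} Henkin, Monk, Tarski, \emph{Cylindric Algebras}.

\bibitem{SP} \emph{Structure Problems For Cylindric Algebras}, \texttt{https://github.com/isaacST08/Algebra-Texts-and-Books}.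

\end{thebibliography}
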